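\title{A right PCI domain that is not left PCI}

\begin{abstract}
A ring is right PCI if every cyclic right module that is not isomorphic to the ring itself is injective. We show that a right PCI domain need not be left PCI. The example is the opposite ring of a skew polynomial ring $K[t;S,D]$ over a skew field $K$ whose endomorphism $S$ is not surjective. A ring $K[t;S,D]$ is left PCI exactly when a family of linear matrix equations in $S$ and $D$ is solvable over $K$; we build $K$ by adjoining free solutions of these equations inside universal fields of fractions, while an auxiliary derivation certifies that $S$ stays non-surjective. We also show that a right PCI domain is left PCI if and only if it is left Ore.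
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are associative with identity, ring homomorphisms preserve the identity, and modules are unital. Over a semisimple artinian ring every module is injective. For a domain $R$ even the injectivity of the single module $R_R$ is too much to ask: it forces $Rg=R$ for all $g\ne0$ (Lemma~\ref{lem:div}), so that $R$ is a skew field. It is therefore natural to exempt this one module. A cyclic right $R$-module is \emph{proper} if it is not isomorphic to $R_R$, and $R$ is \emph{right PCI} if every proper cyclic right $R$-module is injective. Left PCI rings are defined in the same way with left modules. We shall use three known results.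
\begin{itemize}
\item[(P1)] A right PCI ring is either semisimple artinian or a simple right Ore domain.
\item[(P2)] (Damiano) Every right PCI ring is right noetherian and right hereditary.
\item[(P3)] (Boyle and Goodearl) A right and left noetherian domain is right PCI if and only if it is left PCI.
\end{itemize}
A semisimple artinian ring is PCI on both sides, so by (P1) the two PCI conditions can differ only for domains. The survey \cite{survey} states: ``In general, the question of left-right symmetry of PCI domains is still open.'' The question is thus:
\begin{quote}
Is every right PCI domain a left PCI domain?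
\end{quote}

There are good reasons to guess yes. We shall see in Lemma~\ref{lem:sym} that a domain which is PCI on either side satisfies
\begin{equation}\label{eq:sym}
gR+Rf=R\qquad\text{for all nonzero } f,g\in R ,
\end{equation}
a condition that does not distinguish left from right. With $f=g$ it shows that $R$ has no two-sided ideals other than $0$ and $R$; in particular a commutative PCI domain is a field. If all left ideals and all right ideals are principal, then \eqref{eq:sym} is equivalent to each of the two PCI conditions, and (P3) extends this symmetry to all domains that are noetherian on both sides. Since (P2) supplies the noetherian condition on one side, only the other side is in doubt.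

The same lemma shows where to look for a counterexample: a principal left ideal domain satisfying \eqref{eq:sym} is left PCI, whatever its right ideals look like. Skew polynomial rings provide principal left ideal domains with very many right ideals. Let $K$ be a skew field, $S\colon K\to K$ a ring endomorphism and $D\colon K\to K$ an \emph{$S$-derivation}, that is, an additive map with
\[
D(ab)=S(a)D(b)+D(a)b .
\]
The ring $K[t;S,D]$ consists of the polynomials $\sum a_it^i$ with coefficients $a_i\in K$ on the left, multiplied by the rule $ta=S(a)t+D(a)$. Maps such as $S$ and $D$ are applied to matrices entrywise. Our main result answers the question in the negative.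

\begin{theorem}\label{thm:A}
For every commutative field $k$ there is a $k$-algebra $R=K[t;S,D]$ that is a left PCI principal left ideal domain but is not right Ore, hence neither right noetherian nor right PCI. It can be chosen so that $V_0=R/Rt$ is, up to isomorphism, its only simple left module and $R/Rf\cong V_0^{\deg f}$ for all $f\ne0$. Consequently $R^{op}$ is a right PCI domain that is not left PCI.
\end{theorem}

The first step is to translate the PCI conditions for $K[t;S,D]$ into conditions on the coefficients.

\begin{theorem}\label{thm:B}
Let $K$ be a skew field, $S$ an endomorphism of $K$, $D$ an $S$-derivation and $R=K[t;S,D]$. The following are equivalent: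
\begin{itemize}
\item[(a)] $R$ is left PCI;
\item[(b)] $gR+Rf=R$ for all nonzero $f,g\in R$;
\item[(c)] for all $m,n\ge1$, $A\in M_n(K)$, $B\in M_m(K)$ and $W\in M_{m\times n}(K)$, the equation
\begin{equation}\label{eq:star}
S(X)A+D(X)=BX+W
\end{equation}
has a solution $X\in M_{m\times n}(K)$.
\end{itemize}
If these conditions hold, then $R$ is right PCI if and only if $S(K)=K$.
\end{theorem}

The failure of the Ore condition in Theorem~\ref{thm:A} is no accident of the construction: it is the only way in which symmetry can fail.

\begin{theorem}\label{thm:C}
For a right PCI domain $R$ the following are equivalent: $R$ is left PCI; $R$ is left noetherian; $R$ is left Ore.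
\end{theorem}

Theorem~\ref{thm:B} is proved in Section~\ref{sec:skew}. It reduces Theorem~\ref{thm:A} to finding $(K,S,D)$ in which all equations \eqref{eq:star} are solvable and $S$ is not surjective. Section~\ref{sec:first} solves one such equation by hand, and Sections~\ref{sec:ext} and~\ref{sec:A} carry out the construction. Section~\ref{sec:C}, on Theorem~\ref{thm:C}, depends only on Section~\ref{sec:prelim}.

\section{Divisibility, torsion and the Ore condition}\label{sec:prelim}

Throughout this section $R$ is a domain. Each statement is given for one side; it holds for the other side by passing to $R^{op}$, and we use it in both forms.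

A left module $M$ is \emph{divisible} if $gM=M$ for all $g\ne0$ in $R$, and \emph{torsion} if every element of $M$ is annihilated by some nonzero element of $R$. Recall Baer's criterion: a left module $M$ is injective if and only if every homomorphism from a left ideal of $R$ to $M$ extends to $R$. Recall also that an injective submodule is a direct summand, and that a finite direct sum of injective modules is injective.

\begin{lemma}\label{lem:div}
Every injective left $R$-module is divisible. If every left ideal of $R$ is principal, then every divisible left $R$-module is injective.
\end{lemma}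

\begin{proof}
Let $g\ne0$. Since $R$ is a domain, $r\mapsto rg$ is an isomorphism $R\to Rg$, so the homomorphisms $Rg\to M$ are the maps $rg\mapsto rw$ with $w\in M$ arbitrary. Such a map extends to $R$ if and only if $w=gv$ for some $v\in M$, namely the image of $1$. So $M$ is divisible exactly when the condition in Baer's criterion holds for principal left ideals.
\end{proof}

\begin{lemma}\label{lem:sym}
The proper cyclic left $R$-modules are the modules $R/I$ with $I$ a nonzero left ideal. If $R$ is left PCI, then \eqref{eq:sym} holds. Conversely, if \eqref{eq:sym} holds and every left ideal of $R$ is principal, then $R$ is left PCI.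
\end{lemma}

\begin{proof}
Let $I\neq0$ and suppose $R/I\cong R$. Then $R/I$ is projective, so $I$ is a direct summand of $R$ and $I=Re$ with $e=e^2\ne0$. In a domain this gives $e=1$, so $R/I=0\not\cong R$, a contradiction. This proves the first statement. For $f,g\ne0$, the equality $g(R/Rf)=R/Rf$ says that $gR+Rf=R$; thus \eqref{eq:sym} holds if and only if all modules $R/Rf$ with $f\neq0$ are divisible. The remaining statements follow from Lemma~\ref{lem:div}.
\end{proof}

The right-hand version of Lemma~\ref{lem:sym} involves the condition $Rg+fR=R$ for all nonzero $f,g$, which is \eqref{eq:sym} with the letters exchanged.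

\begin{lemma}\label{lem:torsion}
If $R$ is left PCI, then every finitely generated torsion left $R$-module is injective.
\end{lemma}

\begin{proof}
Let $N=Rx_1+\dots+Rx_n$ be torsion; we use induction on $n$, the case $n=0$ being trivial. The module $Rx_1$ is isomorphic to $R/I$, where the annihilator $I$ of $x_1$ is nonzero, so $Rx_1$ is injective by Lemma~\ref{lem:sym}. Hence $N=Rx_1\oplus N'$, where $N'\cong N/Rx_1$ is torsion and generated by $n-1$ elements. By induction $N'$ is injective, and so is $N$.
\end{proof}

The domain $R$ is \emph{right Ore} if $aR\cap bR\neq0$ for all nonzero $a,b\in R$. A right Ore domain is contained in a skew field $Q$, its right quotient field, in which every element has the form $ab^{-1}$ with $a,b\in R$, $b\neq0$.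

\begin{lemma}\label{lem:ore}
A right noetherian domain is right Ore. In particular, a right PCI domain is right Ore.
\end{lemma}

\begin{proof}
Suppose $aR\cap bR=0$ with $a,b\ne0$. Then the sum $\sum_{i\ge0}b^iaR$ is direct: in a relation $\sum_{i\geq j} b^iar_i=0$ with $r_j\neq0$ we may cancel $b^j$ and obtain $0\neq ar_j\in aR\cap bR$. An infinite direct sum of nonzero right ideals is not finitely generated. The last statement follows from (P2).
\end{proof}

\section{Skew polynomial rings and a matrix equation}\label{sec:skew}

In this section $R=K[t;S,D]$. The endomorphism $S$ is injective because $K$ is a skew field, and $D(1)=0$ because $D(1)=D(1\cdot1)=2D(1)$.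

\subsection*{Division}
Write $\operatorname{lc}(g)$ for the leading coefficient of $g\ne0$. From $tat^n=S(a)t^{n+1}+D(a)t^n$ we see that $t^jg$ has degree $j+\deg g$ and leading coefficient $S^j(\operatorname{lc}(g))$. Therefore, for $f,g\neq0$,
\begin{equation}\label{eq:lc}
\deg(fg)=\deg f+\deg g,\qquad \operatorname{lc}(fg)=\operatorname{lc}(f)\,S^{\deg f}(\operatorname{lc}(g)).
\end{equation}
So $R$ is a domain whose units are the nonzero elements of $K$. All the asymmetry in this paper comes from the second formula: the left factor enters it freely, the right factor only through $S$.

\begin{proposition}\label{prop:ideals}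
\begin{itemize}
\item[(i)] Every left ideal of $R$ is principal, and for $g\ne0$ the module $R/Rg$ has dimension $\deg g$ as a left $K$-vector space.
\item[(ii)] If $S(K)=K$, then every right ideal of $R$ is principal.
\item[(iii)] If $z\in K\setminus S(K)$, then $tR\cap ztR=0$; in particular $R$ is not right Ore.
\end{itemize}
\end{proposition}

\begin{proof}
(i) Let $g\ne0$ have degree $n$ and let $f$ have degree $n+j\ge n$. By \eqref{eq:lc} the leading coefficient of $ct^jg$ is $cS^j(\operatorname{lc}(g))$, which equals $\operatorname{lc}(f)$ for a suitable $c\in K$; then $f-ct^jg$ has smaller degree than $f$. Repeating this, we can write any $f$ as $f=qg+r$ with $r=0$ or $\deg r<n$. Hence a nonzero left ideal is generated by any of its nonzero elements of least degree, and $1,t,\dots,t^{n-1}$ span $R/Rg$. They are independent because nonzero elements of $Rg$ have degree at least $n$.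

(ii) The leading coefficient of $g\cdot ct^j$ is $\operatorname{lc}(g)S^n(c)$. If $S$ is surjective, this takes every nonzero value in $K$ as $c$ varies, and the argument of (i) gives $f=gq+r$ with $r=0$ or $\deg r<n$.

(iii) Note that $z\ne0$. If $tf=ztg\neq0$, then \eqref{eq:lc} gives $S(a)=zS(b)$ with $a=\operatorname{lc}(f)$ and $b=\operatorname{lc}(g)\ne0$, so $z=S(ab^{-1})\in S(K)$, a contradiction.
\end{proof}

\subsection*{Finite-dimensional modules}
By Proposition~\ref{prop:ideals}(i) the proper cyclic left modules are finite-dimensional over $K$, so they can be described by matrices. The ring $R$ is generated by $K$ and $t$ subject only to the relations $ta=S(a)t+D(a)$: these relations bring every element to the form $\sum a_it^i$, and in $R$ this form is unique. Hence an $R$-module structure on a left $K$-vector space $V$ is the same as an additive map $v\mapsto tv$ with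
\[
t(av)=S(a)\,tv+D(a)v\qquad(a\in K,\ v\in V).
\]
For $A\in M_n(K)$ let $M_A$ be the space $K^n$ of row vectors with $tv=S(v)A+D(v)$. This is an $R$-module, since
\[
t(av)=S(a)S(v)A+S(a)D(v)+D(a)v=S(a)\,tv+D(a)v .
\]

\begin{lemma}\label{lem:MA}
\begin{itemize}
\item[(i)] A left $R$-module $V$ of dimension $n\geq1$ over $K$ is isomorphic to $M_A$, where $A=(a_{ij})$ is defined by $te_i=\sum_ja_{ij}e_j$ for a basis $e_1,\dots,e_n$ of $V$.
\item[(ii)] Let $A\in M_n(K)$, $B\in M_m(K)$, $X\in M_{m\times n}(K)$. The $K$-linear map $M_B\to M_A$, $u\mapsto uX$, is $R$-linear if and only if $S(X)A+D(X)=BX$. In particular, if this equation has an invertible solution, then $M_A\cong M_B$.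
\end{itemize}
\end{lemma}

\begin{proof}
(i) The element $t\sum_i c_ie_i=\sum_iS(c_i)\,te_i+\sum_iD(c_i)e_i$ has coordinate vector $S(c)A+D(c)$, where $c=(c_1,\dots,c_n)$.

(ii) The product rule gives $D(uX)=S(u)D(X)+D(u)X$, so
\[
t(uX)-(tu)X=S(u)\bigl(S(X)A+D(X)-BX\bigr).
\]
This vanishes for all $u$ if the bracket is zero; conversely, taking for $u$ the standard basis vectors, which $S$ fixes, we see that the bracket must be zero.
\end{proof}

Equation \eqref{eq:star} can be read in two ways. The $i$th row of $S(X)A+D(X)$ is $t$ applied to the $i$th row of $X$ in $M_A$, so \eqref{eq:star} is a system of $m$ first-order equations for $m$ unknown elements of $M_A$. On the other hand, by Lemma~\ref{lem:MA}(ii) the homogeneous equation describes the homomorphisms $M_B\to M_A$, and we shall see that the inhomogeneous one describes the splittings of an extension of $M_B$ by $M_A$. The first reading gives (c)$\Rightarrow$(b), the second (a)$\Rightarrow$(c).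

\begin{example}\label{ex:scalar}
For $m=n=1$ the equation is $S(x)a+D(x)=bx+w$. In $R$ we have
\[
(t-b)x-S(x)(t-a)=S(x)a+D(x)-bx ,
\]
so a solution for $w=1$ exhibits $1$ as an element of $gR+Rf$ with $g=t-b$ and $f=t-a$. For $a=b=0$ the equation is $D(x)=w$, so (c) forces $D$ to be surjective. For instance, $\mathbb C(s)[t;\mathrm{id},d/ds]$ is not left PCI, because $1/s$ is not the derivative of a rational function.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(a)$\Leftrightarrow$(b). This is Lemma~\ref{lem:sym}, which applies by Proposition~\ref{prop:ideals}(i).

(c)$\Rightarrow$(b). Let $f,g\ne0$. If one of them is a unit, then $gR+Rf=R$. Otherwise $V=R/Rf$ has dimension $n=\deg f\ge1$, and we identify it with some $M_A$. We must show $gV=V$. For $0\neq u\in K$ we have $uV=V$, so $gV=V$ if and only if $ugV=V$, and we may assume $g=t^m+b_{m-1}t^{m-1}+\dots+b_0$ with $m\ge1$. Given $w\in V$, we turn the equation $gv=w$ into a first-order system, as for linear differential equations. Let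
\[
B=\begin{pmatrix}0&1&&\\&\ddots&\ddots&\\&&0&1\\-b_0&-b_1&\cdots&-b_{m-1}\end{pmatrix},\qquad
W=\begin{pmatrix}0\\ \vdots\\0\\ w\end{pmatrix},
\]
and let $X$ be a solution of \eqref{eq:star}, with rows $v_0,\dots,v_{m-1}\in V$. Row by row, \eqref{eq:star} reads
\[
tv_i=v_{i+1}\quad(0\le i<m-1),\qquad tv_{m-1}=w-\sum_{i=0}^{m-1}b_iv_i .
\]
Hence $v_i=t^iv_0$, and the last equation becomes $gv_0=w$.

(a)$\Rightarrow$(c). Let $A,B,W$ be given. The module $M_A$ is finitely generated, and it is torsion: for $v\in M_A$ the elements $v,tv,\dots,t^nv$ are linearly dependent over $K$. By Lemma~\ref{lem:torsion}, $M_A$ is injective. Put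
\[
C=\begin{pmatrix}A&0\\-W&B\end{pmatrix}\in M_{n+m}(K)
\]
and write elements of $M_C$ as $(v\mid u)$ with $v\in K^n$, $u\in K^m$. Then
\[
t(v\mid u)=\bigl(S(v)A+D(v)-S(u)W\ \big|\ S(u)B+D(u)\bigr),
\]
so $(v\mid u)\mapsto u$ is a surjective homomorphism $\pi\colon M_C\to M_B$ whose kernel $\{(v\mid0)\}$ is isomorphic to $M_A$. The kernel is injective, so it has a complement, which $\pi$ maps isomorphically onto $M_B$. The inverse is an $R$-linear map $M_B\to M_C$, $u\mapsto uY$, with $\pi(uY)=u$; thus $Y=(X\mid I)$ for some $X\in M_{m\times n}(K)$. By Lemma~\ref{lem:MA}(ii), $S(Y)C+D(Y)=BY$, that is,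
\[
\bigl(S(X)A-W+D(X)\ \big|\ B\bigr)=(BX\mid B),
\]
and $X$ solves \eqref{eq:star}.

Now assume (a)--(c). If $S(K)=K$, then all right ideals are principal by Proposition~\ref{prop:ideals}(ii), and (b) together with the right-hand version of Lemma~\ref{lem:sym} shows that $R$ is right PCI. If $S(K)\neq K$, then $R$ is not right Ore by Proposition~\ref{prop:ideals}(iii), hence not right PCI by Lemma~\ref{lem:ore}.
\end{proof}

\section{The first equation, solved by hand}\label{sec:first}

We want a triple $(K,S,D)$ with $S(K)\ne K$ in which all equations \eqref{eq:star} are solvable. The natural plan is to start with any non-surjective $S$ and adjoin solutions. The following observation shows that this cannot be done among commutative fields.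

\begin{proposition}\label{prop:comm}
If $K$ is commutative and $S\neq\mathrm{id}$, then $K[t;S,D]$ is not left PCI.
\end{proposition}

\begin{proof}
Choose $a\in K$ with $S(a)\ne a$. Expanding $D(ax)=D(xa)$ gives $(S(a)-a)D(x)=(S(x)-x)D(a)$, so $D(x)=c(S(x)-x)$ for all $x\in K$, with $c=D(a)/(S(a)-a)$. The equation \eqref{eq:star} with $A=B=(-c)$ and $W=(1)$ reads $-cS(x)+cS(x)-cx=-cx+1$, that is, $0=1$. Now apply Theorem~\ref{thm:B}.
\end{proof}

Fix a commutative field $k$ and take commuting indeterminates $z_i$, $i\in\mathbb Z$. Let
\begin{equation}\label{eq:start}
E_0=k(z_i:i\in\mathbb Z),\qquad K_0=k(z_0,z_1,z_2,\dots),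
\end{equation}
let $S$ be the $k$-automorphism of $E_0$ with $S(z_i)=z_{i+1}$, and let $D=0$. Then $S(K_0)=k(z_1,z_2,\dots)$ is contained in $K_0$ and misses $z_0$. The ring $R_0=K_0[t;S,0]$ is a principal left ideal domain that is not right Ore, but it fails \eqref{eq:sym}: since $ta=S(a)t$, we have $tR_0+R_0t=R_0t$.

By Example~\ref{ex:scalar}, the remedy is an element $x$ with $D(x)=1$. We are free to choose $S(x)$, and we take $S(x)=x$; then $tx-xt=1$, so $1\in tR+Rt$ in any larger ring $R$ containing $x$. The product rule gives
\[
D(z_0x)=S(z_0)D(x)=z_1,\qquad D(xz_0)=D(x)z_0=z_0 ,
\]
so $x$ cannot commute with $z_0$. In general, a relation $ex=xe$ with $e\in E_0$ forces $S(e)D(x)=D(x)e$, which restricts the value of $D(x)$ unless $e$ is central and fixed by $S$. So we let $x$ commute with $k$ and impose no other relation. The resulting ring $F$ is spanned by the words $e_0xe_1x\cdots xe_r$ with $e_i\in E_0$. On such a word $S$ acts letter by letter, and the product rule dictates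
\[
D(e_0xe_1x\cdots xe_r)=\sum_{i=1}^{r}S(e_0)x\cdots xS(e_{i-1})\cdot e_ix\cdots xe_r ,
\]
where the $i$th term omits the $i$th letter $x$ and applies $S$ to everything on its left.

This is the main idea: for a matrix $X$ of free indeterminates with $S(X)=X$, equation \eqref{eq:star} is no longer a condition but a definition, $D(X)=BX+W-XA$. Three points remain.
\begin{itemize}
\item[(1)] The maps $S$ and $D$ must be well defined on $F$. We encode the pair $(S,D)$ as one homomorphism into triangular matrices and use the universal property of $F$.
\item[(2)] The ring $F$ must be embedded in a skew field to which $S$ and $D$ extend. Ore fractions are not available for free rings (in $F=k\langle x,y\rangle$ one has $xF\cap yF=0$), so we use a skew field obtained by inverting matrices, which again has a universal property. For $S$ to extend, it must preserve the class of inverted matrices. This is immediate for an automorphism, and for that reason we carry along the large field $E_0$, on which $S$ is bijective, besides the small field $K_0$ that we actually want.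
\item[(3)] The element $z_0$ must stay outside the image under $S$ of the small field; since $z_0=S(z_{-1})$, this means that $z_{-1}$ must not enter the small field as it grows. Instead of computing in the new skew field we use an invariant. The derivation $\delta=\partial/\partial z_0$ of $E_0$ kills $S(K_0)$ and sends $z_0$ to $1$. We extend it by $\delta(x)=0$; since the kernel of a derivation is a skew subfield, it is enough to control $\delta\circ S$ on generators.
\end{itemize}

\section{Adjoining free solutions}\label{sec:ext}

\subsection*{Free rings and their fields of fractions}
Let $E$ be a skew field, $k$ a central subfield and $\mathcal X$ a set. The \emph{free ring} $F=E_k\langle\mathcal X\rangle$ is the coproduct of $E$ and the free algebra $k\langle\mathcal X\rangle$ over $k$. It is generated by $E$ and $\mathcal X$ and has the following property.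
\begin{itemize}
\item[(U1)] Given a ring homomorphism $\varphi\colon E\to T$ and elements $y_x\in T$ ($x\in\mathcal X$) that commute with $\varphi(k)$, there is a unique homomorphism $F\to T$ that extends $\varphi$ and sends $x$ to $y_x$ for all $x\in \mathcal X$.
\end{itemize}
Taking $\varphi=\mathrm{id}_E$ and $y_x=0$ shows that $E$ embeds in $F$. The field $k$ is central in $F$, since it commutes with the generators.

An $n\times n$ matrix over a ring is \emph{full} if it is not the product of an $n\times r$ and an $r\times n$ matrix with $r<n$. A matrix that is not full cannot become invertible under a homomorphism to a skew field, because it describes a linear map that factors through a space of dimension $r<n$; so the full matrices are the largest class that one can hope to invert. For a set $\Sigma$ of square matrices over a ring $F$, the \emph{universal localization} $F_\Sigma$ is a ring with a homomorphism $F\to F_\Sigma$ that makes all matrices in $\Sigma$ invertible and is universal for this: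
\begin{itemize}
\item[(U2)] every homomorphism $F\to T$ that makes all matrices in $\Sigma$ invertible over $T$ extends uniquely to a homomorphism $F_\Sigma\to T$.
\end{itemize}
A \emph{fir} is a ring in which every left ideal and every right ideal is free, of unique rank; a \emph{semifir} is a ring in which this holds for finitely generated left and right ideals. These notions enter only through two theorems, for which we refer to Cohn's books \cite{CohnFIR,CohnSF}.
\begin{itemize}
\item[(F1)] The free ring $E_k\langle\mathcal X\rangle$ is a fir, in particular a semifir.
\item[(F2)] If $F$ is a semifir and $\Sigma$ is the set of all full matrices over $F$, then $F_\Sigma$ is a skew field (the universal field of fractions of $F$).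
\end{itemize}
From now on $F=E_k\langle\mathcal X\rangle$, $\Sigma$ is the set of all full matrices over $F$, and $U=F_\Sigma$. A nonzero element of $F$ is a full $1\times1$ matrix and becomes invertible in $U\neq0$, so $F\subseteq U$. The uniqueness in (U1) and (U2) has the following consequence.
\begin{itemize}
\item[(U3)] Two ring homomorphisms from $U$ to a ring $T$ that agree on $E\cup\mathcal X$ are equal.
\end{itemize}
Indeed, they agree on $F$, and their common restriction makes $\Sigma$ invertible. Applied to conjugation by $0\neq\lambda\in k$ and the identity map, (U3) shows that $k$ is central in $U$.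

\subsection*{Extending derivations}
For a ring $T$ let $T_2(T)$ be the ring of upper triangular $2\times2$ matrices over $T$. The product
\[
\begin{pmatrix}\sigma(a)&\partial(a)\\0&a\end{pmatrix}\begin{pmatrix}\sigma(b)&\partial(b)\\0&b\end{pmatrix}
=\begin{pmatrix}\sigma(a)\sigma(b)&\sigma(a)\partial(b)+\partial(a)b\\0&ab\end{pmatrix}
\]
shows that $a\mapsto\left(\begin{smallmatrix}\sigma(a)&\partial(a)\\0&a\end{smallmatrix}\right)$ is a ring homomorphism $T\to T_2(T)$ if and only if $\sigma$ is an endomorphism of $T$ and $\partial$ is a $\sigma$-derivation. It also shows that the diagonal entries of any homomorphism into $T_2(T)$ are homomorphisms into $T$. A \emph{derivation} is an $\mathrm{id}$-derivation. If $T$ is a skew field and $a\neq0$, then $0=\partial(aa^{-1})=\sigma(a)\partial(a^{-1})+\partial(a)a^{-1}$, so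
\begin{equation}\label{eq:inv}
\partial(a^{-1})=-\sigma(a)^{-1}\partial(a)a^{-1}.
\end{equation}

\begin{lemma}\label{lem:extend}
Let $\sigma$ be an automorphism of $E$ with $\sigma|_k=\mathrm{id}$, let $\partial$ be a $\sigma$-derivation of $E$ with $\partial|_k=0$, and let $d_x\in F$ $(x\in\mathcal X)$ be arbitrary. Then $\sigma$ extends to an automorphism $\sigma'$ of $U$ with $\sigma'(x)=x$ for all $x\in\mathcal X$, and $\partial$ extends to a $\sigma'$-derivation $\partial'$ of $U$ with $\partial'(x)=d_x$ for all $x\in\mathcal X$. If $\sigma=\mathrm{id}$, then $\sigma'=\mathrm{id}$.
\end{lemma}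

\begin{proof}
\emph{From $E$ to $F$.} Since $\sigma(k)=k$ is central in $F$, (U1) extends $\sigma$ and $\sigma^{-1}$ to endomorphisms of $F$ that fix $\mathcal X$ elementwise. Their composites are the identity on $E\cup\mathcal X$, hence on $F$. So the extension of $\sigma$, still written $\sigma$, is an automorphism of $F$. The homomorphism $e\mapsto\left(\begin{smallmatrix}\sigma(e)&\partial(e)\\0&e\end{smallmatrix}\right)$ from $E$ to $T_2(F)$ sends $\lambda\in k$ to the scalar matrix $\lambda I$, which is central; this is where the conditions on $\sigma|_k$ and $\partial|_k$ are used. By (U1) it extends to a homomorphism $\Phi\colon F\to T_2(F)$ with $\Phi(x)=\left(\begin{smallmatrix}x&d_x\\0&x\end{smallmatrix}\right)$. The diagonal entries of $\Phi$ are homomorphisms that agree with $\sigma$ and $\mathrm{id}$ on $E\cup\mathcal X$, so they equal $\sigma$ and $\mathrm{id}$. Write $\partial\colon F\to F$ for the upper right entry.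

\emph{From $F$ to $U$.} Let $M$ be a full $n\times n$ matrix over $F$. Then $\sigma(M)$ is full, since $\sigma^{-1}$ would carry a factorization of $\sigma(M)$ to one of $M$. So $M$ and $\sigma(M)$ are invertible over $U$. Under the identification $M_n(T_2(U))=T_2(M_n(U))$ we have
\[
\Phi(M)=\begin{pmatrix}\sigma(M)&\partial(M)\\0&M\end{pmatrix},\qquad
\Phi(M)^{-1}=\begin{pmatrix}\sigma(M)^{-1}&-\sigma(M)^{-1}\partial(M)M^{-1}\\0&M^{-1}\end{pmatrix},
\]
so $\Phi(M)$ is invertible over $T_2(U)$. By (U2), $\Phi$ extends to a homomorphism $\Phi'\colon U\to T_2(U)$. Its lower right entry is the identity by (U3). Hence its upper left entry $\sigma'$ is an endomorphism of $U$ extending $\sigma$, and its upper right entry $\partial'$ is a $\sigma'$-derivation extending $\partial$. The automorphism $\sigma^{-1}$ of $F$ also preserves fullness, so by (U2) it extends to an endomorphism $\sigma''$ of $U$, and $\sigma'\sigma''=\sigma''\sigma'=\mathrm{id}$ by (U3). If $\sigma=\mathrm{id}$ on $E$, then $\sigma'=\mathrm{id}$ by (U3).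
\end{proof}

\subsection*{The extension step}
The following definition collects what must be preserved when solutions are adjoined. The commutative field $k$ is fixed.

\begin{definition}\label{def:datum}
A \emph{datum} $(E,S,D,\delta,K,z)$ consists of
\begin{itemize}
\item a skew field $E$ containing $k$ as a central subfield;
\item an automorphism $S$, an $S$-derivation $D$ and a derivation $\delta$ of $E$, with $S|_k=\mathrm{id}$ and $D|_k=\delta|_k=0$;
\item a skew subfield $K$ of $E$ with $k\subseteq K$, $S(K)\subseteq K$ and $D(K)\subseteq K$;
\item an element $z\in K$ such that $\delta(S(K))=0$ and $\delta(z)=1$.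
\end{itemize}
\end{definition}

The last condition forces $z\notin S(K)$. No other compatibility between $\delta$ and $S$ or $D$ is required, and $\delta$ need not preserve $K$.

\begin{proposition}\label{prop:step}
Let $(E,S,D,\delta,K,z)$ be a datum. There is a datum $(E',S',D',\delta',K',z)$ with $E\subseteq E'$, $K\subseteq K'$ and $S',D',\delta'$ extending $S,D,\delta$, such that every equation \eqref{eq:star} with $A,B,W$ over $K$ has a solution $X$ over $K'$ (for the maps $S',D'$). If $m=n$, then $X$ can be taken invertible over $K'$.
\end{proposition}

\begin{proof}
For each tuple $\tau=(m,n,A,B,W)$ over $K$ as in Theorem~\ref{thm:B}(c) take an $m\times n$ matrix $X_\tau$ of new indeterminates. Let $\mathcal X$ be the set of all entries of all $X_\tau$, let $F=E_k\langle\mathcal X\rangle$ and $E'=U$. For the entry $x$ of $X_\tau$ in position $(i,j)$ let $d_x\in F$ be the $(i,j)$ entry of $BX_\tau+W-X_\tau A$. Lemma~\ref{lem:extend}, applied to $(S,D,(d_x))$, gives an automorphism $S'$ and an $S'$-derivation $D'$ of $E'$; applied to $(\mathrm{id},\delta,(0))$, it gives a derivation $\delta'$ of $E'$. Thus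
\[
S'(X_\tau)=X_\tau,\qquad D'(X_\tau)=BX_\tau+W-X_\tau A,\qquad\delta'(X_\tau)=0 .
\]
The first two conditions of Definition~\ref{def:datum} hold, $k$ being central in $U$.

Let $K'$ be the skew subfield of $E'$ generated by $K\cup\mathcal X$, and consider
\[
P=\{a\in K': S'(a)\in K'\text{ and }D'(a)\in K'\}.
\]
It is closed under differences, under products by the product rule, and under inverses by \eqref{eq:inv}. It contains $K$, and it contains $\mathcal X$ because $S'(x)=x$ and $d_x\in K'$; here we use that $A,B,W$ have entries in $K$ and not merely in $E$. Hence $P=K'$, that is, $S'(K')\subseteq K'$ and $D'(K')\subseteq K'$. Next, $\ker\delta'$ is a skew subfield of $E'$ by the product rule and \eqref{eq:inv}, so its preimage under $S'$ is one as well. This preimage contains $K$ because $\delta(S(K))=0$, and it contains $\mathcal X$ because $\delta'(S'(x))=\delta'(x)=0$. Hence $\delta'(S'(K'))=0$. Since $\delta'(z)=\delta(z)=1$, we have a datum.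

The matrix $X_\tau$ solves its equation:
\[
S'(X_\tau)A+D'(X_\tau)=X_\tau A+BX_\tau+W-X_\tau A=BX_\tau+W .
\]
Let $m=n$. By (U1) there is a homomorphism $F\to E$ that is the identity on $E$, sends $X_\tau$ to $I_n$ and sends the other indeterminates to $0$. It makes $X_\tau$ invertible over a skew field, so $X_\tau$ is full, and therefore invertible over $E'$. Its rows are then left linearly independent over $E'$, hence over $K'$, and a square matrix over the skew field $K'$ with independent rows is invertible over $K'$.
\end{proof}

\section{The counterexample}\label{sec:A}

\begin{proof}[Proof of Theorem~\ref{thm:A}]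
Let $E_0$, $K_0$ and $S$ be as in \eqref{eq:start}, with $D=0$ and $\delta=\partial/\partial z_0$. Since $S(K_0)=k(z_1,z_2,\dots)$ lies in $K_0$ and is killed by $\delta$, and $\delta(z_0)=1$, the tuple $(E_0,S,D,\delta,K_0,z_0)$ is a datum. One application of Proposition~\ref{prop:step} solves the equations over $K_0$ but creates new coefficients, so we iterate. This gives data $(E_i,S,D,\delta,K_i,z_0)$, $i\ge0$, each extending the previous one, such that every equation \eqref{eq:star} over $K_i$ has a solution over $K_{i+1}$, invertible if $m=n$. Let $K=\bigcup_iK_i$, a skew field with an endomorphism $S$ and an $S$-derivation $D$ induced from the $K_i$, and let $R=K[t;S,D]$.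

The field $k$ is central in $K$, and $t\lambda=S(\lambda)t+D(\lambda)=\lambda t$ for $\lambda\in k$, so $R$ is a $k$-algebra. It is a principal left ideal domain by Proposition~\ref{prop:ideals}(i).

An equation \eqref{eq:star} over $K$ has finitely many coefficients, which lie in some $K_i$; so it has a solution over $K_{i+1}\subseteq K$, invertible if $m=n$. By Theorem~\ref{thm:B}, $R$ is left PCI.

If $z_0=S(a)$ with $a\in K$, then $a\in K_i$ for some $i$ and $1=\delta(z_0)=\delta(S(a))=0$, which is absurd. So $z_0\in K\setminus S(K)$, and $tR\cap z_0tR=0$ by Proposition~\ref{prop:ideals}(iii). Thus $R$ is not right Ore, and by Lemma~\ref{lem:ore} it is neither right noetherian nor right PCI.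

The module $V_0=R/Rt$ is one-dimensional over $K$, hence simple. Its basis element $1+Rt$ is annihilated by $t$, so by Lemma~\ref{lem:MA}(i) it is $K$ with $tv=D(v)$, and $V_0^n\cong M_0$ for the zero matrix $0\in M_n(K)$. For $A\in M_n(K)$, the equation \eqref{eq:star} with $m=n$ and $B=W=0$ has an invertible solution, so $M_A\cong M_0\cong V_0^n$ by Lemma~\ref{lem:MA}(ii). Since $R/Rf$ has dimension $\deg f$, we obtain $R/Rf\cong V_0^{\deg f}$ for all $f\ne0$; for $\deg f=0$ both sides are zero. A simple left module has the form $R/Rf$ with $Rf$ a maximal left ideal, and $f\neq0$ because $0\subsetneq Rt\subsetneq R$. It is then isomorphic to $V_0^{\deg f}$, and simplicity gives $\deg f=1$.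

Finally, right $R^{op}$-modules are left $R$-modules and left $R^{op}$-modules are right $R$-modules, so $R^{op}$ is a right PCI domain that is not left PCI.
\end{proof}

\begin{remark}\label{rem:divisible}
The symmetric condition \eqref{eq:sym} still leaves a trace on the right: over the ring $R$ of Theorem~\ref{thm:A} every proper cyclic right module $R/I$ is divisible, being a quotient of $R/fR$ for $0\neq f\in I$, where $Rg+fR=R$ for all $g\ne0$. Not all of these modules are injective, since $R$ is not right PCI. What fails on the right is the second half of Lemma~\ref{lem:div}, which needs principal ideals.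
\end{remark}

\section{The left Ore condition}\label{sec:C}

Let $R$ be a right PCI domain. By (P2) and Lemma~\ref{lem:ore} it is right noetherian, right hereditary (all right ideals are projective) and right Ore. Let $Q$ be its right quotient field. The substantial part of Theorem~\ref{thm:C} is that the left Ore condition implies the left noetherian condition, and the difficulty is that everything we know concerns right modules, while the conclusion concerns left ideals. The bridge is the following duality. For a left ideal $L$ put
\[
L^*=\{q\in Q: Lq\subseteq R\}.
\]
This is a right $R$-submodule of $Q$ containing $R$, and $L\subseteq L'$ implies $L'^*\subseteq L^*$. If $0\ne a\in L$, then $aq\in R$ for $q\in L^*$, so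
\begin{equation}\label{eq:sandwich}
R\subseteq L^*\subseteq a^{-1}R,\qquad a^{-1}R/R\cong R/aR ,
\end{equation}
the isomorphism being left multiplication by $a$. So growing left ideals give shrinking submodules of $R/aR$. We need two facts: that these submodules cannot shrink forever, and that a finitely generated $L$ can be recovered from $L^*$.

\begin{lemma}\label{lem:length}
For $0\neq a\in R$ the right module $R/aR$ has finite length.
\end{lemma}

\begin{proof}
The module $R/aR$ is torsion: for $r\ne0$ the right Ore condition gives $0\neq rs\in aR$ for some $s$, and $s\ne 0$. As $R$ is right noetherian, every submodule of $R/aR$ is a finitely generated torsion module, hence injective by the right-hand version of Lemma~\ref{lem:torsion}, hence a direct summand. A module in which every submodule is a direct summand is a direct sum of simple modules, and the sum is finite because $R/aR$ is finitely generated.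
\end{proof}

For a principal left ideal $L=Ra$ we have $L^*=a^{-1}R$, and $L$ is recovered from the identity $1=a^{-1}a$: if $bL^*\subseteq R$, then $b=(ba^{-1})a\in L$. The next lemma provides such an identity for any finite number of generators. It is the only place where the left Ore condition and right heredity are used.

\begin{lemma}\label{lem:dual}
Assume that $R$ is also left Ore, and let $L=Ra_1+\dots+Ra_n\neq0$. Then there are $q_1,\dots,q_n\in L^*$ with $q_1a_1+\dots+q_na_n=1$.
\end{lemma}

\begin{proof}
We first note that finitely many elements $p_1,\dots,p_N\in Q$ have a common left denominator. If $p_i=xy^{-1}\neq0$, the left Ore condition gives $c_ix=d_iy\ne0$ with $c_i,d_i\in R$, so $c_i\neq0$ and $c_ip_i=d_i\in R$; if $p_i=0$, put $c_i=1$. By induction on $N$ the left Ore condition gives a nonzero $c\in Rc_1\cap\dots\cap Rc_N$, and then $cp_i\in R$ for all $i$.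

Let $R^n\subseteq Q^n$ be the right modules of columns, let $a\in R^n$ be the column with entries $a_1,\dots,a_n$, and put $C=R^n\cap aQ$. We claim that $R^n/C$ is projective. It embeds in $Q^n/aQ$, which is isomorphic to $Q^{n-1}$ as a right $Q$-vector space because $a\ne0$. The image $N\subseteq Q^{n-1}$ is generated as a right $R$-module by $n$ columns. If $c$ is a common left denominator of their entries, then left multiplication by $c$ is an injective homomorphism of right $R$-modules that maps $N$ into $R^{n-1}$. Finally, a submodule of $R^{m}$ is projective when $R$ is right hereditary: its image under the last coordinate is a right ideal, hence projective, so it is the direct sum of a copy of this ideal and a submodule of $R^{m-1}$, and induction applies.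

Since $R^n/C$ is projective, $C$ is a direct summand of $R^n$. A projection of $R^n$ onto $C$ is left multiplication by a matrix $e=(e_{ij})\in M_n(R)$. The $j$th column of $e$ lies in $C\subseteq aQ$, so it equals $aq_j$ for some $q_j\in Q$. Thus $a_iq_j=e_{ij}\in R$ for all $i$, which means $q_j\in L^*$. Since $a\in C$, we have $a=ea=\sum_jaq_ja_j=a\sum_jq_ja_j$. Some entry of $a$ is nonzero, so $\sum_jq_ja_j=1$.
\end{proof}

\begin{remark}\label{rem:fails}
Without the left Ore condition the lemma is false. Suppose $a_1,a_2\neq0$ and $Ra_1\cap Ra_2=0$, and suppose $q_1,q_2$ exist. The matrix $e=(a_iq_j)\in M_2(R)$ satisfies $(I-e)a=0$, so each row of $I-e$ is a left linear relation between $a_1$ and $a_2$ over $R$ and hence zero. But then $I=e$ has both columns in $aQ$, which is impossible.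
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If $R$ is left PCI, it is left noetherian by (P2) applied to $R^{op}$. If $R$ is left noetherian, it is noetherian on both sides and therefore left PCI by (P3); it is also left Ore by the left-hand version of Lemma~\ref{lem:ore}. It remains to show that $R$ is left noetherian if it is left Ore.

Let $L\ne0$ be a left ideal and fix $0\neq a\in L$. Consider the finitely generated left ideals $L_0$ with $a\in L_0\subseteq L$; one of them is $Ra$. By \eqref{eq:sandwich} and Lemma~\ref{lem:length} the modules $L_0^*$ correspond to submodules of a module of finite length, so we can choose $L_0=Ra_1+\dots+Ra_n$ with $L_0^*$ minimal among them. Let $b\in L$. The left ideal $L_0+Rb$ belongs to the same family and $(L_0+Rb)^*\subseteq L_0^*$, so $(L_0+Rb)^*=L_0^*$ by minimality; in particular $bL_0^*\subseteq R$. With $q_1,\dots,q_n\in L_0^*$ as in Lemma~\ref{lem:dual} we obtain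
\[
b=\sum_{j=1}^n(bq_j)a_j\in Ra_1+\dots+Ra_n=L_0 .
\]
Hence $L=L_0$ is finitely generated.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CohnFIR}
P. M. Cohn, \emph{Free Ideal Rings and Localization in General Rings}, Cambridge University Press, 2006.

\bibitem{CohnSF}
P. M. Cohn, \emph{Skew Fields}, Cambridge University Press, 1995.

\bibitem{survey}
\emph{Rings Characterized By Their Cyclic Modules And Right Ideals: A Survey-I},
\texttt{http://math.slu.edu/\textasciitilde srivastava/JainSrivastavaSurveyNew1.pdf}.

\end{thebibliography}
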